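# The quotient $\ell_\infty/C[0,1]$ is not complemented in any $C(M)$

Throughout, Banach spaces are real, "operator" means bounded linear operator, "subspace" means closed subspace, compact spaces are nonempty and Hausdorff, and $\simeq$ means isomorphic. We work in ZFC.

## 1. Distances to convergent sequences, and what $\ell_\infty/c$ looks like

Take $x\in\ell_\infty$ and ask how far it is from the space $c$ of convergent sequences. If $z\in c$ has limit $a$, then
$$\|x-z\|\ \ge\ \limsup_n|x_n-a|\ \ge\ \max\bigl(\limsup x_n-a,\ a-\liminf x_n\bigr)\ \ge\ \tfrac12\bigl(\limsup x_n-\liminf x_n\bigr).$$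
This bound is attained. Let $\rho$ be the right-hand side and $a$ the midpoint of $[\liminf x_n,\limsup x_n]$. Put $z_n=x_n-\max(-\rho,\min(\rho,x_n-a))$. Then $|x_n-z_n|\le \rho$. Since the distance from $x_n-a$ to $[-\rho,\rho]$ tends to $0$, we get $z_n\to a$. Hence
$$\|[x]\|_{\ell_\infty/c}=\tfrac12\bigl(\limsup x_n-\liminf x_n\bigr).$$
The norm of the quotient is half the oscillation at infinity. The alternating sequence $x=(1,-1,1,-1,\dots)$ has distance $1$ from $c$. With a free ultrafilter $\mathcal U$ on $\mathbb N$, the functional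
$$x\longmapsto \tfrac12\Bigl(\lim_{n\to\mathcal U}x_{2n-1}-\lim_{n\to\mathcal U}x_{2n}\Bigr)$$
has norm $\le1$, vanishes on $c$, and takes the value $1$ at this $x$. Remember the shape of this functional: an average against a sign. The whole lecture is built from iterates of it.

What kind of Banach space is $\ell_\infty/c$? We use one theorem.

**Lindenstrauss–Rosenthal theorem.** Every isomorphism between two separable subspaces of $\ell_\infty$ extends to an automorphism of $\ell_\infty$ (one says that $\ell_\infty$ is separably automorphic).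

The map $x\mapsto(\lim x,\,x_1-\lim x,\,x_2-\lim x,\dots)$ is an isomorphism of $c$ onto $c_0$, with inverse $(y_0,y_1,\dots)\mapsto(y_0+y_n)_{n\ge 1}$. It extends to an automorphism of $\ell_\infty$, so $\ell_\infty/c\simeq\ell_\infty/c_0$. Now $\ell_\infty=C(\beta\mathbb N)$, and $c_0$ is the set of functions that vanish on $\beta\mathbb N\setminus\mathbb N$. By Tietze's theorem restriction is a quotient map onto $C(\beta\mathbb N\setminus\mathbb N)$, and so $\ell_\infty/c_0=C(\beta\mathbb N\setminus\mathbb N)$. Thus $\ell_\infty/c$ is isomorphic to a space of continuous functions.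

Here $c=C([0,\omega])$. Replace $[0,\omega]$ by another compact metrizable space $K$. Then $C(K)$ is separable, so it embeds in $\ell_\infty$, and by the Lindenstrauss–Rosenthal theorem the quotient $\ell_\infty/C(K)$ does not depend, up to isomorphism, on the embedding. Call a Banach space a **$C$-space** if it has the form $C(M)$ with $M$ compact and the sup norm. The monograph *Separably Injective Banach Spaces* (doi:10.1007/978-3-319-14741-3) states the following as an open question: is $\ell_\infty/C[0,1]$ isomorphic to a $C$-space, or at least to a complemented subspace of a $C$-space? We shall see that both answers are negative, and which $K$ behave like $[0,\omega]$.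

## 2. Statements, and operators from $\ell_2$ as a test

Write $K^{(n)}$ for the $n$-th Cantor–Bendixson derivative of $K$ (remove the isolated points, $n$ times).

**Definition (height).** $K$ has *finite height* if $K^{(n)}=\emptyset$ for some finite $n$; the least such $n$ is its height. A finite space has height $1$. The space $[0,\omega]$ has height $2$, and $[0,1]$ has infinite height.

**Definition (separable injectivity).** A Banach space $Y$ is *separably injective* if every operator $t:Z\to Y$ from a subspace $Z$ of a separable Banach space $X$ extends to $X$. It is *universally separably injective* if there is $\lambda_Y$ such that every operator $t$ from a separable subspace of any Banach space $X$ into $Y$ extends to $X$ with norm $\le\lambda_Y\|t\|$. Sobczyk's theorem says that $c_0$ is separably injective. The space $\ell_\infty(S)$ is $1$-injective: apply the Hahn–Banach theorem to each coordinate. So it is universally separably injective with constant $1$.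

**Definition ($\gamma$).** For an operator $\sigma:\ell_2\to Z$ put
$$\gamma(\sigma)=\inf\{\|T\|\,\|J\|:\ \sigma=TJ,\ J:\ell_2\to C(M),\ T:C(M)\to Z,\ M\text{ compact}\},$$
and $\gamma(\sigma)=\infty$ if no such factorization exists. For example, a rank-one $\sigma$ factors through $\mathbb R=C(\{\mathrm{pt}\})$ with $\|T\|\|J\|=\|\sigma\|$, so $\gamma(\sigma)=\|\sigma\|$. If $\sigma:\ell_2\to\ell_\infty(S)/C(K)$ lifts to $\tilde\sigma:\ell_2\to\ell_\infty(S)=C(\beta S)$, then $\gamma(\sigma)\le\|\tilde\sigma\|$.

**Theorem 1.** $\ell_\infty/C[0,1]$ is not isomorphic to a complemented subspace of a $C$-space. In particular it is not isomorphic to a $C$-space.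

**Theorem 2.** For a compact metrizable space $K$ (with any isomorphic embedding $C(K)\hookrightarrow\ell_\infty$) the following are equivalent:

* (a) $K$ has finite height (equivalently, $C(K)$ is finite-dimensional or isomorphic to $c_0$);
* (b) $\ell_\infty/C(K)$ is isomorphic to a $C$-space;
* (c) $\ell_\infty/C(K)$ is isomorphic to a complemented subspace of a $C$-space;
* (d) every operator $\ell_2\to\ell_\infty/C(K)$ factors through a $C$-space;
* (e) $\ell_\infty/C(K)$ is separably injective.

**Theorem 3.** Let $K$ be compact metrizable of infinite height.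

1. $Q=\ell_\infty/C(K)$ contains a subspace $H\simeq\ell_2$ such that no subspace $G$ with $H\subset G\subset Q$ is isomorphic to a complemented subspace of a $C$-space.
2. If $Y$ is universally separably injective and $j:C(K)\to Y$ is any isomorphic embedding, then $Y/j(C(K))$ is not isomorphic to a complemented subspace of a $C$-space.

The number $\gamma$ enters through the following obstruction.

**Lemma 4.** If $Z$ is isomorphic to a complemented subspace of a $C$-space, there is a constant $C_Z$ with $\gamma(\sigma)\le C_Z\|\sigma\|$ for every operator $\sigma:\ell_2\to Z$.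

*Proof.* There are operators $\iota:Z\to C(M)$ and $\varrho:C(M)\to Z$ with $\varrho\iota=\mathrm{id}_Z$. Then $\sigma=\varrho(\iota\sigma)$, so $\gamma(\sigma)\le\|\varrho\|\|\iota\|\|\sigma\|$. $\square$

So to prove Theorem 1 it is enough to find operators $\sigma_q:\ell_2\to\ell_\infty/C[0,1]$ with $\|\sigma_q\|$ bounded and $\gamma(\sigma_q)\to\infty$. We build them first on quotients $\ell_\infty/C(K_q)$ with $K_q$ countable of finite height, with quantitative control, and transfer them to $[0,1]$ afterwards.

## 3. Trees of signs and averages over them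

We iterate the sequence $1,-1,1,-1,\dots$ of Section 1. Let $A=\mathbb N\times\{\pm1\}$, fix $N\ge1$, and let
$$X_N=\bigcup_{0\le k\le N}A^k$$
be the set of finite sequences ("nodes") of length at most $N$. For a node $t$ let $|t|$ be its length and $t|j$ its initial segment of length $j$. Write $u\le t$ if $u$ is an initial segment of $t$. The nodes in $S=A^N$ are called *leaves*. For a leaf $s=((n_1,c_1),\dots,(n_N,c_N))$ write $c_i(s)=c_i$, and $c_F=\prod_{i\in F}c_i$ for $F\subset\{1,\dots,N\}$, with $c_\emptyset=1$.

**The topology.** Let $P=\bigcup_{1\le k\le N}A^k$, a countable set. Identify a node $t$ of length $k$ with the set $\{t|1,\dots,t|k\}\subset P$, a point of $\{0,1\}^P$. The image consists exactly of the sets $D\subset P$ that are closed under nonempty initial segments and contain no two incomparable nodes. Indeed, such a $D$ is a chain, it has at most one element of each length, and if it is nonempty its longest element $t$ gives $D=\{t|1,\dots,t\}$. Each of the two conditions is a family of conditions on two coordinates at a time, so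 the image is closed in $\{0,1\}^P$. Hence $X_N$ is a countable, compact, metrizable space.

**Lemma 5.** In $X_N$:

1. each set $\{u:u\ge t\}$ is clopen;
2. for $|t|<N$ and $m\in\mathbb N$, the set $V_{t,m}=\{u\ge t:\ u\not\ge t^\frown(n,c)\text{ for all }n\le m,\ c=\pm1\}$ is a clopen neighborhood of $t$, and $t^\frown(n,c)\to t$ as $n\to\infty$ for each $c=\pm1$;
3. leaves are isolated and dense;
4. $X_N^{(j)}=\bigcup_{k\le N-j}A^k$ for $0\le j\le N$. In particular $X_N^{(N)}=\{\emptyset\}$ (the empty sequence alone) and $X_N$ has height $N+1$.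

*Proof.* (1) For $t\neq\emptyset$ the set is given by the condition that the coordinate $t$ equals $1$; for $t=\emptyset$ it is $X_N$. (2) $V_{t,m}$ is obtained from a clopen set by removing finitely many clopen sets, and it contains $t$. For the convergence, look at a coordinate $v\in P$. If $v\le t$, it is $1$ in $t$ and in every $t^\frown(n,c)$. Otherwise it is $0$ in $t$, and it is $1$ in $t^\frown(n,c)$ for at most one $n$. (3) If $s$ is a leaf, $\{u:u\ge s\}=\{s\}$ is open. Density follows from (2) by backward induction on $|t|$. (4) In the set $\bigcup_{i\le k}A^i$, a node $t\in A^k$ is isolated by (1), and by (2) every shorter node is a limit of other nodes of the set. So the derivative of $\bigcup_{i\le k}A^i$ is $\bigcup_{i\le k-1}A^i$ for $k\ge1$. $\square$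

By (3), restriction to $S$ embeds $C(X_N)$ isometrically in $\ell_\infty(S)$, and we regard $C(X_N)$ as a subspace of $\ell_\infty(S)$. For $N=1$ the set $A$ converges to the single point $\emptyset$, and we are back to $\ell_\infty/c$ with the index set $A$; the alternating sequence becomes $c_1$.

**The averages.** Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For $g\in\ell_\infty(S)$ put $\mathbb E_sg=g(s)$ for leaves $s$ and, recursively,
$$\mathbb E_tg=\tfrac12\sum_{c=\pm1}\ \lim_{n\to\mathcal U}\mathbb E_{t^\frown(n,c)}g\qquad(|t|<N).$$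
Each $\mathbb E_t$ is linear and positive, $\mathbb E_t1=1$, and $\mathbb E_tg$ depends only on the values of $g$ on leaves $\ge t$. If $g$ is a function of $(c_{k+1},\dots,c_N)$, $k=|t|$, then $\mathbb E_tg$ is the ordinary expectation of $g$ over independent uniform signs, written $\mathsf E g$: by backward induction, $\mathbb E_{t^\frown(n,c)}g$ is the expectation given $c_{k+1}=c$, for every $n$.

**Lemma 6.**

* **(E1)** If $|t|\le m\le N$ and $\varphi$ is bounded and depends only on $s|m$, then $\mathbb E_t[\varphi g]=\mathbb E_t\bigl[s\mapsto\varphi(s)\,\mathbb E_{s|m}g\bigr]$.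
* **(E2)** If $|t|=k$, $F\subset\{k+1,\dots,N\}$ and $f\in C(X_N)$, then $\mathbb E_t[c_Ff]=f(t)$ if $F=\emptyset$, and $\mathbb E_t[c_Ff]=0$ if $F\neq\emptyset$.

*Proof.* (E1) Let $|u|=m$. On leaves $\ge u$ the function $\varphi$ is a constant $\varphi(u)$. So $\mathbb E_u[\varphi g]=\varphi(u)\mathbb E_ug$. The other function is constantly $\varphi(u)\mathbb E_ug$ on leaves $\ge u$, so its $\mathbb E_u$ is the same. By the recursion, $\mathbb E_t$ of a function is determined by its values of $\mathbb E_u$ for $u\ge t$, $|u|=m$.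

(E2) Backward induction on $k$. For $k=N$ only $F=\emptyset$ is possible and $\mathbb E_tf=f(t)$. Let $k<N$. If $k+1\notin F$, then $\mathbb E_{t^\frown(n,c)}[c_Ff]$ is $f(t^\frown(n,c))$ when $F=\emptyset$ and $0$ when $F\ne\emptyset$. Let $n\to\mathcal U$ and use $f(t^\frown(n,c))\to f(t)$. If $F=F'\cup\{k+1\}$ with $F'\subset\{k+2,\dots,N\}$, then $c_{k+1}=c$ on leaves $\ge t^\frown(n,c)$, and
$$\mathbb E_t[c_Ff]=\tfrac12\sum_{c=\pm1}c\,\lim_{n\to\mathcal U}\mathbb E_{t^\frown(n,c)}[c_{F'}f].$$
By induction the limit is $f(t)$ or $0$, in both cases independent of $c$. So the sum vanishes. $\square$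

For $0\le k<N$ let
$$\mathcal W_k=\operatorname{span}\{c_F:\ \emptyset\ne F\subset\{k+1,\dots,N\}\}.$$
By (E2), for $|t|=k$ and $w\in\mathcal W_k$ the functional $g\mapsto\mathbb E_t[wg]$ annihilates $C(X_N)$. Moreover $|\mathbb E_t[wg]|\le\|g\|\,\mathbb E_t|w|=\|g\|\,\mathsf E|w|$ for every representative $g$ of a class. So it induces a functional on $\ell_\infty(S)/C(X_N)$ with
$$|\mathbb E_t[wg]|\le\mathsf E|w|\ \|[g]\|. \tag{1}$$
For $N=1$, $t=\emptyset$, $w=c_1$ this is the functional of Section 1.

## 4. A single chain of signs, and how its test cancels itself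

A natural candidate for an operator with large $\gamma$ uses $q$ signs at once. Take $N=q$ and
$$y\in\ell_2^q\ \longmapsto\ [g_y]\in\ell_\infty(S)/C(X_q),\qquad g_y=q^{-1/2}\sum_{i=1}^qy_ic_i .$$
Since $\|g_y\|_\infty\le q^{-1/2}\sum|y_i|\le\|y\|$, this has norm $\le1$. Suppose that it factors as $TJ$ through $C(M)$ with $\|J\|\le1$, $\|T\|\le\lambda$. Two facts are at our disposal: the signs $c_i$ are independent, and the functions $b_i=Je_i$ satisfy $\sum_ib_i(z)^2=\|J^*\delta_z\|^2\le1$ for every $z\in M$. Products of the $c_i$ are available on one side, and products of the $b_i$ on the other because $C(M)$ is an algebra. The following lemma makes both pay.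

**Lemma 7 (Riesz products).** Let $0\le k<N$, and let $\xi_0,\dots,\xi_{q-1}$ be $q$ different signs among $c_{k+1},\dots,c_N$. Let $b_0,\dots,b_{q-1}\in C(M)$ satisfy $\sum_pb_p(z)^2\le1$ for all $z\in M$. Let $\Phi:\mathcal W_k\times C(M)\to\mathbb R$ be bilinear with $|\Phi(w,f)|\le\lambda\,\mathsf E|w|\,\|f\|$. Write $\xi_F=\prod_{p\in F}\xi_p$ and $b_F=\prod_{p\in F}b_p$ for $F\subset\{0,\dots,q-1\}$. Then
$$\Bigl|\sum_{|F|\text{ odd}}(-1)^{(|F|-1)/2}\,\Phi(\xi_F,b_F)\Bigr|\le2\sqrt e\,\lambda. \tag{2}$$

*Proof.* For $\varepsilon\in\{\pm1\}^q$ put $\varepsilon_F=\prod_{p\in F}\varepsilon_p$ and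
$$w_\varepsilon=\prod_p(1+\varepsilon_p\xi_p)-1=\sum_{F\ne\emptyset}\varepsilon_F\xi_F,\qquad h_\varepsilon=\operatorname{Im}\prod_p(1+\mathrm i\,\varepsilon_pb_p)=\sum_{|F|\text{ odd}}(-1)^{(|F|-1)/2}\varepsilon_Fb_F .$$
Then $w_\varepsilon\in\mathcal W_k$. The product $\prod_p(1+\varepsilon_p\xi_p)$ is nonnegative with expectation $1$, so $\mathsf E|w_\varepsilon|\le2$. Next,
$$|h_\varepsilon(z)|\le\prod_p(1+b_p(z)^2)^{1/2}\le\exp\Bigl(\tfrac12\sum_pb_p(z)^2\Bigr)\le\sqrt e .$$
Hence $|\Phi(w_\varepsilon,h_\varepsilon)|\le2\sqrt e\,\lambda$ for all $\varepsilon$. Expand $\Phi(w_\varepsilon,h_\varepsilon)$ bilinearly and average over $\varepsilon$. The average of $\varepsilon_F\varepsilon_{F'}$ is $1$ if $F=F'$ and $0$ otherwise, so what remains is the sum in (2). $\square$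

Apply it to the chain, with $k=0$, the signs $c_1,\dots,c_q$, and $\Phi(w,f)=\mathbb E_\emptyset[wg]$ where $g$ is any representative of $Tf$. By (1), $|\Phi(w,f)|\le\lambda\,\mathsf E|w|\,\|f\|$. The terms with $|F|=1$ are $\Phi(c_i,b_i)=\mathbb E_\emptyset[c_i\,q^{-1/2}c_i]=q^{-1/2}$, and they add up to $\sqrt q$. If the terms with $|F|\ge3$ were negligible, we would have $\lambda\ge\sqrt q/(2\sqrt e)$.

They are not negligible, and no bound of this kind is possible. The formula $y\mapsto g_y\in\ell_\infty(S)=C(\beta S)$ is itself a lifting of norm $\le1$. So the chain factors through a $C$-space with $\lambda=1$. In this factorization $b_F=q^{-|F|/2}c_F$ and $\Phi(c_F,b_F)=q^{-|F|/2}$, and the sum in (2) is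
$$\operatorname{Im}\Bigl(1+\frac{\mathrm i}{\sqrt q}\Bigr)^q,\qquad\Bigl|\operatorname{Im}\Bigl(1+\frac{\mathrm i}{\sqrt q}\Bigr)^q\Bigr|\le\Bigl(1+\frac1q\Bigr)^{q/2}\le\sqrt e .$$
The products of order $\ge3$ cancel the main term $\sqrt q$ up to a bounded error. This is the exact point where the attempt stops: nothing prevents the product $b_F$ from being correlated with the product $\xi_F$.

The remedy is to give each sign many competitors. If there are $L$ candidates for the last factor of $b_F$, their values at any point $z\in M$ have square sum at most $1$, so the sum of their absolute values is at most $\sqrt L$. On average, a candidate is then responsible for a correlation of only $L^{-1/2}$. We need a large family of signs, with $q$ of them usable at a time, such that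

* at each node only $q$ signs matter, so that the operator still has norm $\le1$;
* all the candidates for one position can be tested by the same functional.

## 5. Nested brackets

Fix $q\ge2$ and $L=4^q$. Let $\mathfrak B$ be the set of words over $\{1,\dots,L\}$ of length $0,\dots,q-1$, and $N=|\mathfrak B|$. For a word $\alpha$, $\alpha|p$ is its prefix of length $p$. Say that $\alpha$ is *left of* $\beta$ if they are incomparable for the prefix order and $\alpha$ is smaller at the first place where they differ. Order $\mathfrak B$ by post-order: $\alpha$ *precedes* $\beta$ if $\alpha$ is a proper extension of $\beta$ or $\alpha$ is left of $\beta$. This is a total order: it lists the words of the tree so that children come before parents and left comes before right. Let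
$$r(\alpha)\in\{1,\dots,N\}\ \text{ be the rank of }\alpha\text{ in this order},\qquad o(\alpha)=\#\{\beta:\ \beta\text{ left of }\alpha\}.$$
Think of $\alpha$ as a bracket that opens at time $o(\alpha)$ and closes at time $r(\alpha)$. It is open at time $k$ if $o(\alpha)\le k<r(\alpha)$; let $O_k$ be the set of brackets open at time $k$, $0\le k<N$.

**Example.** The definitions make sense for any $L$ and $q$. Take $L=2$ and $q=3$. The post-order is $11,\,12,\,1,\,21,\,22,\,2,\,\emptyset$.

| $\alpha$ | $11$ | $12$ | $1$ | $21$ | $22$ | $2$ | $\emptyset$ |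
|---|---|---|---|---|---|---|---|
| $o(\alpha)$ | 0 | 1 | 0 | 3 | 4 | 3 | 0 |
| $r(\alpha)$ | 1 | 2 | 3 | 4 | 5 | 6 | 7 |

Thus $O_0=\{\emptyset,1,11\}$, $O_1=\{\emptyset,1,12\}$, $O_2=\{\emptyset,1\}$, $O_3=\{\emptyset,2,21\}$, $O_4=\{\emptyset,2,22\}$, $O_5=\{\emptyset,2\}$, $O_6=\{\emptyset\}$. Seven brackets occur, but at most three are open at a time. At time $2$ both children of the word $1$ have closed, while $1$ and $\emptyset$ are still open.

**Lemma 8.**

* **(B1)** If $\gamma$ is a prefix of $\alpha$, then $o(\gamma)\le o(\alpha)<r(\alpha)\le r(\gamma)$.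
* **(B2)** If $\alpha$ is left of $\beta$, then $r(\alpha)\le o(\beta)$.
* **(B3)** $O_k$ is a chain for the prefix order, and $|O_k|\le q$.

*Proof.* (B1) A word left of $\gamma$ differs from $\gamma$ at some place of $\gamma$, hence from $\alpha$ at the same place, and is left of $\alpha$; this gives the first inequality. Words left of $\alpha$ precede $\alpha$, so $o(\alpha)<r(\alpha)$. Finally $\alpha=\gamma$ or $\alpha$ precedes $\gamma$.

(B2) The word $\alpha$ and its extensions are left of $\beta$. Let $\gamma$ be left of $\alpha$, let $i$ be the first place where $\gamma$ and $\alpha$ differ, and let $i'$ be the first place where $\alpha$ and $\beta$ differ. At place $\min(i,i')$ the letter of $\gamma$ is smaller than that of $\beta$, and before it they agree. So $\gamma$ is left of $\beta$. Hence $\alpha$ and all words preceding it, $r(\alpha)$ words in total, are left of $\beta$.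

(B3) If $\alpha,\beta\in O_k$ were incomparable, say $\alpha$ left of $\beta$, then $r(\alpha)\le o(\beta)\le k<r(\alpha)$ by (B2), which is absurd. A chain contains at most one word of each length $0,\dots,q-1$. $\square$

## 6. The operator $\tau_q$ and its norm

Let $K_q=X_N$ with $N=|\mathfrak B|$, and $S=A^N$. The bracket $\alpha$ is given the sign $c_{r(\alpha)}$, which becomes known only when $\alpha$ closes. Its coefficient is fixed by the node reached when $\alpha$ opens. Formally, let
$$I=\{(u,\alpha):\ \alpha\in\mathfrak B,\ u\in A^{o(\alpha)}\},\qquad \ell_2=\ell_2(I)\ \text{ with basis }(e_{(u,\alpha)})$$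
($I$ is countably infinite), and for $y\in\ell_2(I)$
$$g_y(s)=q^{-1/2}\sum_{\alpha\in\mathfrak B}c_{r(\alpha)}(s)\,y(s|o(\alpha),\alpha)\quad(s\in S),\qquad\tau_q(y)=[g_y]\in\ell_\infty(S)/C(K_q).$$
By the Cauchy–Schwarz inequality $|g_y|\le\sqrt{N/q}\,\|y\|$. The lifting $y\mapsto g_y$ has norm exactly $\sqrt{N/q}$: fix a leaf $s$, let $y(s|o(\alpha),\alpha)=N^{-1/2}c_{r(\alpha)}(s)$ and let all other coordinates be $0$. So, unlike for the chain, the obvious lifting is expensive.

The coefficients depend on the node $u$, and not on $\alpha$ alone, for the following reason. If we took $y\in\ell_2(\mathfrak B)$ and $g=q^{-1/2}\sum_\alpha c_{r(\alpha)}y_\alpha$, every sign pattern would occur in every neighborhood of the node $\emptyset$. So $g$ would take both values $\pm q^{-1/2}\sum_\alpha|y_\alpha|$ there, and the distance to $C(K_q)$ could be $\sqrt{N/q}\,\|y\|$. With node-dependent coefficients, the brackets that open in the future fade out near a given node.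

**Proposition 9.**

1. $\|\tau_q\|\le1$.
2. If $|t|=k<N$, $\alpha\in O_k$ and $y\in\ell_2(I)$, then $\mathbb E_t[c_{r(\alpha)}g_y]=q^{-1/2}\,y(t|o(\alpha),\alpha)$.

*Proof of 1.* The aim is to find $f\in C(K_q)$ with $|f-g_y|\le\|y\|$ on $S$. We first bound the oscillation of $g_y$ at each node. Let $|t|=k<N$ and $\delta>0$. Since $y$ is square-summable, there is $m$ such that the sum of $|y(u,\alpha)|^2$ over all $(u,\alpha)$ with $u\ge t^\frown(n,c)$ for some $n>m$, $c=\pm1$, is at most $\delta^2$. A leaf $s\in V_{t,m}$ satisfies $s\ge t^\frown(n,c)$ for some $n>m$. Split $g_y(s)$ into three groups.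

* Brackets with $r(\alpha)\le k$ (closed). Here $o(\alpha)<r(\alpha)\le k$, so the terms depend only on $t$.
* Brackets in $O_k$ (open). Here $s|o(\alpha)=t|o(\alpha)$, and by (B3) and Cauchy–Schwarz the terms contribute at most $q^{-1/2}\sum_{\alpha\in O_k}|y(t|o(\alpha),\alpha)|\le q^{-1/2}\sqrt q\,\|y\|=\|y\|$ in absolute value.
* Brackets with $o(\alpha)>k$ (future). Here $s|o(\alpha)\ge t^\frown(n,c)$ with $n>m$, so by Cauchy–Schwarz the terms contribute at most $q^{-1/2}\sqrt N\,\delta$.

So on $S\cap V_{t,m}$ the values of $g_y$ lie in an interval of length $2\|y\|+2q^{-1/2}\sqrt N\,\delta$. For every $t\in K_q$ put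
$$g^*(t)=\inf_V\sup_{s\in V\cap S}g_y(s),\qquad g_*(t)=\sup_V\inf_{s\in V\cap S}g_y(s),$$
where $V$ runs over the neighborhoods of $t$; these are finite because $S$ is dense. The function $g^*$ is upper semicontinuous and $g_*$ is lower semicontinuous. At a leaf, which is isolated, $g^*=g_*=g_y$. At other nodes we let $\delta\to0$. In all cases $g^*-g_*\le2\|y\|$, that is,
$$g^*-\|y\|\ \le\ g_*+\|y\|\qquad\text{on }K_q .$$
The Hahn–Katětov–Tong insertion theorem says: on a normal space, if an upper semicontinuous function is at most a lower semicontinuous one, there is a continuous function between them. It yields $f\in C(K_q)$ with $g^*-\|y\|\le f\le g_*+\|y\|$. On $S$ this reads $|f-g_y|\le\|y\|$.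

*Proof of 2.* The aim is to see that the sign $c_{r(\alpha)}$ isolates the single term of index $\alpha$. We have
$$\mathbb E_t[c_{r(\alpha)}g_y]=q^{-1/2}\sum_{\beta\in\mathfrak B}\mathbb E_t\bigl[c_{r(\alpha)}c_{r(\beta)}\,y(s|o(\beta),\beta)\bigr].$$
For $\beta=\alpha$ the product of signs is $1$, and $s|o(\alpha)=t|o(\alpha)$ for $s\ge t$ because $o(\alpha)\le k$. The term is $y(t|o(\alpha),\alpha)$.

If $r(\beta)<r(\alpha)$, the factor $c_{r(\beta)}y(s|o(\beta),\beta)$ depends only on $s|m$ with $m=\max(k,r(\beta))$, and $m<r(\alpha)$. By (E1) the term is the $\mathbb E_t$ of this factor times $\mathbb E_{s|m}[c_{r(\alpha)}]=0$.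

If $r(\beta)>r(\alpha)$, the factor $c_{r(\alpha)}y(s|o(\beta),\beta)$ depends only on $s|m$ with $m=\max(r(\alpha),o(\beta))$, and $k<m<r(\beta)$. By (E1) the term is $0$ again, because $\mathbb E_{s|m}[c_{r(\beta)}]=0$. $\square$

## 7. The lower bound $\gamma(\tau_q)\ge\sqrt q/4$

**Proposition 10.** If $\tau_q=TJ$ with $J:\ell_2(I)\to C(M)$ and $T:C(M)\to\ell_\infty(S)/C(K_q)$, then $\|T\|\,\|J\|\ge\sqrt q/4$. That is, $\gamma(\tau_q)\ge\sqrt q/4$.

*Proof.* By Proposition 9(2) and (1), $\tau_q\ne0$, so $J\neq0$. Rescale so that $\|J\|\le1$ and $\|T\|\le\lambda$, where $\lambda$ is the original product $\|T\|\|J\|$.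

**Step 0 (the functionals).** We transport the averages to $C(M)$. For $|t|=k<N$, $w\in\mathcal W_k$ and $f\in C(M)$ let
$$W_t(w)(f)=\mathbb E_t[wg],\qquad g\text{ any representative of }Tf .$$
By Section 3 this is well defined and bilinear in $(w,f)$. It has three properties.

* **(W1)** $|W_t(w)(f)|\le\lambda\,\mathsf E|w|\,\|f\|$.
* **(W2)** If $|t|=k\le m<N$, $G\subset\{k+1,\dots,m\}$ (possibly empty) and $w\in\mathcal W_m$, then $W_t(c_Gw)(f)=\mathbb E_t\bigl[s\mapsto c_G(s)\,W_{s|m}(w)(f)\bigr]$.
* **(W3)** If $|t|=k<N$ and $\alpha\in O_k$, then $W_t(c_{r(\alpha)})(Je_{(t|o(\alpha),\alpha)})=q^{-1/2}$.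

(W1) is (1) together with $\|Tf\|\le\lambda\|f\|$. For (W2), note $c_Gw\in\mathcal W_k$, since multiplying $c_F$, $\emptyset\ne F\subset\{m+1,\dots,N\}$, by $c_G$ gives $c_{F\cup G}$. Then apply (E1) with $\varphi=c_G$ to the function $wg$. For (W3), $g_y$ represents $\tau_qy=TJy$, so Proposition 9(2) with $y=e_{(t|o(\alpha),\alpha)}$ applies; $c_{r(\alpha)}\in\mathcal W_k$ because $r(\alpha)>k$.

We also need, for distinct basis vectors $e_1,e_2,\dots$ of $\ell_2(I)$ and every $z\in M$,
$$\sum_i(Je_i)(z)^2\le1, \tag{3}$$
which holds because $J^*\delta_z$ lies in the unit ball of $\ell_2(I)$. In particular $\|Je_i\|\le1$.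

**Notation for products.** For a word $a\in\mathfrak B$ of length at least $p$, a set $F\subset\{0,\dots,p\}$, and $s\in S$, put
$$\xi^a_F=\prod_{p'\in F}c_{r(a|p')},\qquad B^a_F(s)=\prod_{p'\in F}Je_{(s|o(a|p'),\,a|p')}\in C(M).$$
By (B1), $o(a|p')\le o(a)$, so $B^a_F(s)$ depends only on $s|o(a)$. If $F\ne\emptyset$, then $\xi^a_F\in\mathcal W_{o(a)}$, since $r(a|p')\ge r(a)>o(a)$ and the ranks are distinct. For $F\neq\emptyset$ put
$$Z_a(F)=\mathbb E_\emptyset\bigl[s\mapsto W_{s|o(a)}(\xi^a_F)(B^a_F(s))\bigr].$$
The function inside is bounded by $\lambda$, by (W1).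

**Step 1 (the Riesz test along one branch).** This step produces the main term $\sqrt q$, with the higher products as error. Let $\alpha$ be a word of length $q-1$, $k=o(\alpha)$ and $t\in A^k$. By (B1), $o(\alpha|p)\le k<r(\alpha)\le r(\alpha|p)$, so all $q$ prefixes $\alpha|p$, $0\le p\le q-1$, belong to $O_k$. Put $\xi_p=c_{r(\alpha|p)}$ and $b_p=Je_{(t|o(\alpha|p),\,\alpha|p)}$. The basis vectors used are distinct, so $\sum_pb_p(z)^2\le1$ by (3). Lemma 7 with $\Phi(w,f)=W_t(w)(f)$ gives
$$\Bigl|\sum_{|F|\text{ odd}}(-1)^{(|F|-1)/2}\,W_t(\xi_F)(b_F)\Bigr|\le2\sqrt e\,\lambda .$$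
By (W3) each of the $q$ terms with $|F|=1$ equals $q^{-1/2}$, and they sum to $\sqrt q$. With $t=s|o(\alpha)$ we have $\xi_F=\xi_F^\alpha$ and $b_F=B^\alpha_F(s)$. Applying $\mathbb E_\emptyset$ to these functions of $s$ we get
$$\Bigl|\sqrt q+\sum_{|F|\ge3\text{ odd}}(-1)^{(|F|-1)/2}Z_\alpha(F)\Bigr|\le2\sqrt e\,\lambda,$$
and therefore
$$\sqrt q\ \le\ 2\sqrt e\,\lambda+\sum_{|F|\ge3\text{ odd}}|Z_\alpha(F)| . \tag{4}$$

**Step 2 (only the prefix up to $\max F$ matters).** This step makes $Z_\alpha(F)$ independent of the letters of $\alpha$ that $F$ does not see. Let $|F|\ge2$, $p=\max F\ge1$ and $a=\alpha|p$. We claim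
$$Z_\alpha(F)=Z_a(F). \tag{5}$$
By definition $\xi_F^\alpha=\xi_F^a$ and $B_F^\alpha=B_F^a$, and the latter depends only on $s|o(a)$, where $o(a)\le o(\alpha)<N$. Fix $u\in A^{o(a)}$ and let $f\in C(M)$ be the constant value of $B_F^a(s)$ on leaves $s\ge u$. Since $\xi^a_F=\xi_F^\alpha\in\mathcal W_{o(\alpha)}$, (W2) with $G=\emptyset$ and $m=o(\alpha)$ gives
$$\mathbb E_u\bigl[W_{s|o(\alpha)}(\xi_F^a)(f)\bigr]=W_u(\xi_F^a)(f).$$
Apply $\mathbb E_\emptyset$, using (E1) with $\varphi=1$ and $m=o(a)$ on the left. This gives (5).

**Step 3 (siblings share one functional).** This is where the competitors are used. Let $|F|\ge2$, $p=\max F$, $F'=F\setminus\{p\}\ne\emptyset$, and let $a'$ be a word of length $p-1$, with children $a'l$, $1\le l\le L$. We claim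
$$\sum_{l=1}^L|Z_{a'l}(F)|\le\lambda\sqrt L . \tag{6}$$
Put $m=r(a'L)$, the moment when the last child closes. For $l<L$, $a'l$ is left of $a'L$, so $r(a'l)\le o(a'L)<m$ by (B2). Hence $o(a'l)<r(a'l)\le m$ for all $l$. On the other hand, if $\gamma$ is a prefix of $a'$ (including $a'$ itself), then $a'L$ is a proper extension of $\gamma$, so it precedes $\gamma$ and $r(\gamma)>m$. Thus at time $m$ all children have closed and all brackets $a'|p'$ are still open. In particular $m<N$ and $\xi^{a'}_{F'}\in\mathcal W_m$.

Write $B_l(s)=Je_{(s|o(a'l),\,a'l)}$. Then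
$$\xi_F^{a'l}=c_{r(a'l)}\,\xi_{F'}^{a'},\qquad B_F^{a'l}(s)=B_{F'}^{a'}(s)\,B_l(s),$$
and $B_F^{a'l}(s)$ depends only on $s|o(a'l)$. Let $u\in A^{o(a'l)}$. By (W2) with $G=\{r(a'l)\}\subset\{o(a'l)+1,\dots,m\}$ and $w=\xi_{F'}^{a'}$,
$$W_u(\xi_F^{a'l})(f)=\mathbb E_u\bigl[c_{r(a'l)}(s)\,W_{s|m}(\xi_{F'}^{a'})(f)\bigr]\qquad(f\in C(M)).$$
Take for $f$ the constant value of $B_{F'}^{a'}(s)B_l(s)$ on leaves $s\ge u$. Then apply $\mathbb E_\emptyset$, using (E1) with $\varphi=1$ at level $o(a'l)$. We obtain
$$Z_{a'l}(F)=\mathbb E_\emptyset\Bigl[c_{r(a'l)}(s)\,W_{s|m}(\xi_{F'}^{a'})\bigl(B_{F'}^{a'}(s)B_l(s)\bigr)\Bigr].$$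
Now the functional $W_{s|m}(\xi_{F'}^{a'})$ is the same for all $l$. Choose $\theta_l=\pm1$ with $\theta_lZ_{a'l}(F)=|Z_{a'l}(F)|$. By linearity,
$$\sum_l|Z_{a'l}(F)|=\mathbb E_\emptyset\Bigl[W_{s|m}(\xi_{F'}^{a'})\Bigl(B_{F'}^{a'}(s)\sum_l\theta_l\,c_{r(a'l)}(s)\,B_l(s)\Bigr)\Bigr].$$
By (W1), $\mathsf E|\xi_{F'}^{a'}|=1$ and $\|B_{F'}^{a'}(s)\|\le1$, the right-hand side is at most $\lambda\sup_s\bigl\|\sum_l|B_l(s)|\bigr\|_\infty$. For fixed $s$ the functions $B_l(s)$ are images of $L$ distinct basis vectors. By Cauchy–Schwarz and (3), $\sum_l|B_l(s)(z)|\le\sqrt L$ for every $z\in M$. This proves (6).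

**Step 4 (averaging over the branches).** Average (4) over all $\alpha\in\{1,\dots,L\}^{q-1}$. Fix $F$ with $|F|\ge3$ odd and $p=\max F$. By (5), $|Z_\alpha(F)|=|Z_{\alpha|p}(F)|$, so its average is the average of $L^{-1}\sum_l|Z_{a'l}(F)|$ over words $a'$ of length $p-1$. By (6) this is at most $\lambda L^{-1/2}=2^{-q}\lambda$. There are at most $2^{q-1}$ sets $F$ of odd size. Hence
$$\sqrt q\ \le\ 2\sqrt e\,\lambda+2^{q-1}2^{-q}\lambda=\bigl(2\sqrt e+\tfrac12\bigr)\lambda<4\lambda. \qquad\blacksquare$$

**Remark (the order $\sqrt q$ is right for these operators).** We have $\sqrt q/4\le\gamma(\tau_q)\le2\sqrt q$. For the upper bound, the formula $y\mapsto[g_y]$ makes sense for $y\in c_0(I)$. Repeat the proof of Proposition 9(1). The open brackets contribute at most $q^{-1/2}\sum_{\alpha\in O_k}|y(t|o(\alpha),\alpha)|\le\sqrt q\,\|y\|_\infty$. For the future brackets choose $m$ so large that $|y(u,\alpha)|\le\delta$ whenever $u\ge t^\frown(n,c)$, $n>m$; only finitely many coordinates exceed $\delta$, so such an $m$ exists, and the contribution is at most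 $q^{-1/2}N\delta$. So the extended operator has norm $\le\sqrt q$ on $c_0(I)$. The space $c_0(I)$ is the range of the projection $x\mapsto x-\lim x$, of norm at most $2$, on the $C$-space $c(I)$ of convergent families. Thus $\ell_2(I)\to c_0(I)\subset c(I)\to c_0(I)\to\ell_\infty(S)/C(K_q)$ is a factorization of $\tau_q$ with $\|T\|\|J\|\le2\sqrt q$.

## 8. From $K_q$ to $[0,1]$

If $K$ contains $K_q$, we want to move $\tau_q$ into a quotient by $C(K)$ without losing the lower bound. The difficulty is that $\ell_\infty(S)/C(K_q)$ need not be complemented in the new quotient. It is complemented up to an error that passes through $\ell_\infty(S)$, and this is harmless, because $\ell_\infty(S)$ is a $C$-space.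

**Proposition 11.** Let $K$ be a compact metrizable space containing, for every $q\ge2$, a closed subset homeomorphic to $K_q$. Let $Y$ be universally separably injective (for example $Y=\ell_\infty$, $\lambda_Y=1$), $j:C(K)\to Y$ an isomorphic embedding, and $Q=Y/j(C(K))$. Then there are operators $\sigma_q:\ell_2\to Q$ with $\sup_q\|\sigma_q\|<\infty$ and $\gamma(\sigma_q)\to\infty$. Consequently $Q$ is not isomorphic to a complemented subspace of a $C$-space.

*Proof.*

**Step 1 (maps between the two quotients).** View $K_q\subset K$ and let $S$ be the set of leaves of $K_q$. Let $P:C(K)\to C(K_q)$ be restriction, and let $i:C(K_q)\to C(K)$ be a linear extension operator of norm one, which exists by the Borsuk–Dugundji theorem since $K$ is metrizable. So $Pi=\mathrm{id}$. Let $j_q:C(K_q)\to\ell_\infty(S)$ be restriction to $S$, let $Q_q=\ell_\infty(S)/j_qC(K_q)$, and let $\pi_q:\ell_\infty(S)\to Q_q$ and $\pi:Y\to Q$ be the quotient maps.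

The space $j_qC(K_q)$ is separable, and $ji\,j_q^{-1}$ maps it into $Y$ with norm $\le\|j\|$. So there is $U:\ell_\infty(S)\to Y$ with $Uj_q=ji$ and $\|U\|\le\lambda_Y\|j\|$. The space $\ell_\infty(S)$ is $1$-injective, so the operator $j_qPj^{-1}$ on $j(C(K))$ extends to $V:Y\to\ell_\infty(S)$ with $Vj=j_qP$ and $\|V\|\le\|j^{-1}\|$. Since $U$ maps $j_qC(K_q)$ into $j(C(K))$ and $V$ maps $j(C(K))$ into $j_qC(K_q)$, they induce
$$\bar U:Q_q\to Q,\quad\bar V:Q\to Q_q,\qquad\bar U\pi_q=\pi U,\quad\bar V\pi=\pi_qV,\quad\|\bar U\|\le\|U\|,\ \|\bar V\|\le\|V\|.$$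

**Step 2 (the error passes through $\ell_\infty(S)$).** We have $VUj_q=Vji=j_qPi=j_q$. So $\mathrm{id}-VU$ vanishes on $j_qC(K_q)$, and $\mathrm{id}-VU=R\pi_q$ with $R:Q_q\to\ell_\infty(S)$, $\|R\|\le\rho:=1+\|U\|\|V\|$. Then
$$(\mathrm{id}-\bar V\bar U)\pi_q=\pi_q-\pi_qVU=\pi_q(\mathrm{id}-VU)=\pi_qR\pi_q .$$
As $\pi_q$ is onto, $\mathrm{id}_{Q_q}-\bar V\bar U=\pi_qR$.

**Step 3 (the lower bound survives).** Put $\sigma_q=\bar U\tau_q$. Then $\|\sigma_q\|\le\lambda_Y\|j\|$ for all $q$. Let $\sigma_q=TJ$ be a factorization through some $C(M)$. By rescaling we may assume that $\|J\|\le1$ and that $\|T\|$ is at most the original product of norms (if $J=0$, take $T=0$). Then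
$$\tau_q=\bar V\sigma_q+\pi_qR\tau_q=\bar VTJ+\pi_qR\tau_q .$$
So $\tau_q=T'J'$ through the $C$-space $C(M)\oplus_\infty\ell_\infty(S)=C(M\sqcup\beta S)$, where
$$J'=(J,\ \rho^{-1}R\tau_q),\quad\|J'\|\le1,\qquad T'(f,g)=\bar VTf+\rho\,\pi_qg,\quad\|T'\|\le\|V\|\|T\|+\rho .$$
By Proposition 10,
$$\frac{\sqrt q}4\ \le\ \|j^{-1}\|\,\|T\|+1+\lambda_Y\|j\|\,\|j^{-1}\| .$$
The constants do not depend on $q$, so $\gamma(\sigma_q)\to\infty$. By Lemma 4, $Q$ is not isomorphic to a complemented subspace of a $C$-space. $\blacksquare$

**Proof of Theorem 1.** By Section 3, $K_q$ is a closed subset of $\{0,1\}^P$ with $P$ countably infinite. This product is homeomorphic to the Cantor set, which is a closed subset of $[0,1]$. So $[0,1]$ contains closed copies of all $K_q$, and Proposition 11 with $K=[0,1]$, $Y=\ell_\infty$ applies. A $C$-space is complemented in itself, so $\ell_\infty/C[0,1]$ is not isomorphic to a $C$-space either. $\blacksquare$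

## 9. Spaces of infinite height, and one bad copy of $\ell_2$

Proposition 11 applies beyond $[0,1]$. We use the Mazurkiewicz–Sierpiński theorem: a countable infinite compact metrizable space is homeomorphic to an ordinal interval $[0,\omega^\beta m]$ with $1\le\beta<\omega_1$ and $1\le m<\omega$, where $\beta$ is the ordinal for which $K^{(\beta)}$ is finite and nonempty, and $m=|K^{(\beta)}|$.

**Lemma 12.** A compact metrizable space $K$ of infinite height contains closed copies of all $K_q$, $q\ge2$.

*Proof.* If $K$ is uncountable, it contains a Cantor set (Cantor–Bendixson), hence every $K_q$, as in the proof of Theorem 1. If $K$ is countable, it is infinite and $K\cong[0,\omega^\beta m]$. For finite $\beta$ this space has finite height $\beta+1$, so $\beta\ge\omega$. By Lemma 5(4), $K_q^{(N)}$ is a single point, so $K_q\cong[0,\omega^N]$, which is a closed subset of $[0,\omega^\beta m]$. $\square$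

**Proof of Theorem 3(2).** Combine Lemma 12 and Proposition 11. $\blacksquare$

**Proof of Theorem 3(1).** Let $K$ have infinite height, let $j:C(K)\to\ell_\infty$ be the embedding, and $Q=\ell_\infty/j(C(K))$.

**Step 1 (room for an extra $\ell_\infty$).** We show $Q\simeq Q\oplus\ell_\infty$. Identify $\ell_\infty\oplus\ell_\infty$ with $\ell_\infty$. Then $f\mapsto jf$ and $f\mapsto(jf,0)$ are two embeddings of the separable space $C(K)$ in $\ell_\infty$. By the Lindenstrauss–Rosenthal theorem their quotients, $Q$ and $Q\oplus\ell_\infty$, are isomorphic.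

**Step 2 (one operator that does not factor).** We glue the $\sigma_q$ together. By Lemma 12 and Proposition 11 there are $\sigma_q:\ell_2\to Q$ with $\sup_q\|\sigma_q\|<\infty$ and $\gamma(\sigma_q)\to\infty$. Choose $q_i$ with $\gamma(\sigma_{q_i})\ge4^i$, $i\ge1$, and define
$$\sigma:\Bigl(\bigoplus_i\ell_2\Bigr)_{2}\to Q,\qquad\sigma((y_i))=\sum_i2^{-i}\sigma_{q_i}y_i .$$
By Cauchy–Schwarz $\sigma$ is bounded, and its domain is isometric to $\ell_2$. If $\sigma=TJ$ through a $C$-space, then restricting $J$ to the $i$-th summand gives a factorization of $2^{-i}\sigma_{q_i}$. So $\|T\|\|J\|\ge2^{-i}\gamma(\sigma_{q_i})\ge2^i$ for every $i$, which is absurd. Hence $\sigma$ does not factor through any $C$-space.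

**Step 3 (making it an embedding).** Let $\rho:\ell_2\to\ell_\infty$ be an isomorphic embedding. Then $\kappa:y\mapsto(\sigma y,\rho y)\in Q\oplus\ell_\infty\simeq Q$ is bounded and bounded below, so its range $H\subset Q$ is isomorphic to $\ell_2$. If $\kappa$ factored through a $C$-space, then composing with the projection of $Q\oplus\ell_\infty$ onto $Q$ would factor $\sigma$. So $\kappa$ does not factor.

Let $H\subset G\subset Q$ and suppose that $G$ is isomorphic to a complemented subspace of some $C(M)$. Then there are $\iota:G\to C(M)$ and $\varrho:C(M)\to G$ with $\varrho\iota=\mathrm{id}_G$. Since $\kappa$ takes its values in $G$, it equals $\iota\kappa$ followed by $\varrho$ and the inclusion $G\hookrightarrow Q$. This is a factorization through $C(M)$, a contradiction. $\blacksquare$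

## 10. Finite height is exactly the good case

**Proof of Theorem 2.**

*(a)$\Rightarrow$(b) and (e).* The aim is to identify the quotient with $\ell_\infty$ or $\ell_\infty/c_0$.

If $K$ is finite with $d$ points, the Lindenstrauss–Rosenthal theorem lets us replace $C(K)$ by the span of the first $d$ unit vectors. So $\ell_\infty/C(K)\simeq\ell_\infty$, which is a $C$-space and is injective.

Let $K$ be infinite of finite height. Then $K$ is countable, since an uncountable $K$ contains a Cantor set, and all derivatives of $K$ contain that set. By Mazurkiewicz–Sierpiński, $K\cong[0,\omega^nm]$ with $n,m$ finite, $n\ge1$. By the theorem of Bessaga and Pełczyński, $C(K)\simeq C([0,\omega])=c\simeq c_0$. As in Section 1, the Lindenstrauss–Rosenthal theorem gives $\ell_\infty/C(K)\simeq\ell_\infty/c_0=C(\beta\mathbb N\setminus\mathbb N)$. This proves (b).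

For (e) we must show that $\ell_\infty/c_0$ is separably injective. Let $\pi:\ell_\infty\to\ell_\infty/c_0$ be the quotient map and let $t:Z\to\ell_\infty/c_0$ be an operator, $Z$ a separable subspace of $X$. Let
$$\Gamma=\{(x,z)\in\ell_\infty\oplus Z:\ \pi x=tz\}.$$
The projection $\Gamma\to Z$ is onto with kernel $c_0\oplus0$. Since $c_0$ and $Z$ are separable, so is $\Gamma$. By Sobczyk's theorem the kernel is complemented in $\Gamma$, so there is an operator $Z\to\Gamma$, $z\mapsto(\tilde tz,z)$. Thus $\tilde t:Z\to\ell_\infty$ satisfies $\pi\tilde t=t$. Extend $\tilde t$ to $X$, by injectivity of $\ell_\infty$, and compose with $\pi$.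

*(b)$\Rightarrow$(c)* holds because a $C$-space is complemented in itself, and *(c)$\Rightarrow$(d)* is Lemma 4.

*(e)$\Rightarrow$(d).* The unit ball $B_{\ell_2}$ with the weak topology is compact and metrizable, so $C(B_{\ell_2},\text{weak})$ is a separable $C$-space. It contains $\ell_2$ isometrically, as the functions $x\mapsto\langle x,y\rangle$ on $B_{\ell_2}$. By (e), every operator from $\ell_2$ to $\ell_\infty/C(K)$ extends to this $C$-space, which is a factorization.

*(d)$\Rightarrow$(a).* If $K$ has infinite height, the operator $\sigma$ of Step 2 in the proof of Theorem 3(1) does not factor through a $C$-space.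

*The parenthesis in (a).* We saw that if $K$ has finite height, then $C(K)$ is finite-dimensional or isomorphic to $c_0$. Conversely, if $C(K)$ is finite-dimensional, then $K$ is finite. If $C(K)\simeq c_0$, then $\ell_\infty/C(K)\simeq\ell_\infty/c_0$ is a $C$-space, so (d) holds, and (a) follows. $\blacksquare$

In particular, since $[0,1]$ has infinite height, $\ell_\infty/C[0,1]$ is not separably injective.
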